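# Maximal independent sets by anonymous finite automata: why logarithmic time is impossible

## 1. Finite automata on a single clique

A network is a finite connected graph $G=(V,E)$ with $n$ nodes and no parallel edges; $N(v)$ is the neighborhood of $v$. Every node runs the same randomized finite automaton. The nodes have no names, and each one sees only which states occur around it.

**Definition (Stone Age model, SA).** The automaton has a finite state set $Q$, whose size does not depend on $n$ or $G$, an initial state $q_0$, a set $Q_{\mathrm{out}}\subseteq Q$ of output states, and an output map $\omega:Q_{\mathrm{out}}\to\{\mathrm{IN},\mathrm{OUT}\}$. All nodes start in $q_0$. In round $t$ the node $v$, in state $q_t(v)$, receives as its *signal* the set $\{q_t(u):u\in N(v)\}$, and moves to a state $q_{t+1}(v)$ drawn from a distribution that depends only on $q_t(v)$ and this signal. In the variant $\mathrm{SA}^{\circlearrowright}$ every node has a self-loop, so its own state belongs to its signal. In the variant $\mathrm{SA}^{\uparrow}$ (sender collision detection) there are no self-loops.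

For example, let a star have its center in state $a$ and leaves in states $b,b,c$. The center receives $\{b,c\}$ and cannot tell that there are two $b$'s. A leaf receives $\{a\}$. With self-loops the center receives $\{a,b,c\}$.

**Definition (solving MIS).** Once a node enters an output state it stays in output states with the same output; it has then *terminated*. The algorithm terminates when all nodes have. It *solves MIS* if, upon termination, the nodes with output IN form a maximal independent set: no two are adjacent, and every other node has a neighbor in the set. The *runtime* is the number of rounds until termination.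

We work in a more generous setting, since the argument does not notice the difference. Fix $b\ge1$. The signal of $v$ is now a vector $s_t(v)\in\{0,\dots,b\}^Q$,
$$s_t(v)(q)=\min\{b,\ \#\{u\in N(v):q_t(u)=q\}\},$$
so $b=1$ is the SA model. In the star above with $b=2$ the center sees $a:0$, $b:2$, $c:1$, that is "none, many, one". The next state of $v$ has law $\delta_t(q_t(v),s_t(v))$, independently over nodes and rounds; the kernel $\delta_t$ may depend on $t$ (a global clock). We put $k=|Q|$ and fix $p\in(0,\tfrac12]$ such that every positive transition probability is at least $p$. For a fixed finite automaton such a $p$ exists, because there are finitely many pairs (state, signal). We write $\mathrm{IN}_t$ for the set of nodes whose state at time $t$ is an output state with value IN. We do not require outputs to be irrevocable.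

For a signal $\sigma$ let $M_{t,\sigma}$ be the $Q\times Q$ matrix of transition probabilities under $\delta_t(\cdot,\sigma)$. It is stochastic with entries in $\{0\}\cup[p,1]$. We realize the execution with independent uniform variables $U_{v,t}$:
$$q_{t+1}(v)=\Phi_t(q_t(v),s_t(v),U_{v,t}).\tag{1}$$
Throughout, $\ell=\log_{1/p}$. We use two elementary facts.

* **Chernoff bound.** If $B$ is binomial with mean $\mu$, then $\Pr[B\le\mu/2]\le e^{-\mu/8}$.
* **Products.** If $M$ is a product of $m$ stochastic matrices with entries in $\{0\}\cup[p,1]$, its positive entries lie in $[p^m,1]$. Indeed a positive entry is a sum over paths, at least one path contributes, and a contributing path contributes at least $p^m$.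

Now the easy case: the network is a complete graph.

**Proposition 1.** On $K_n$, with or without self-loops, let $T=\lfloor\frac12\ell(n)\rfloor$ and assume $\sqrt n\ge 2b$. With probability at least $1-k(T+1)e^{-\sqrt n/8}$ there is no $t\le T$ at which $\mathrm{IN}_t$ is a maximal independent set.

*Proof.* The idea is that for a while every state that can occur at all occurs many times, so all nodes see the same thing. Define $w(0)=\mathbf 1_{q_0}$ and, for $t\ge0$,
$$\sigma(t)(q)=b\cdot\mathbf 1[w_q(t)>0],\qquad w(t+1)=w(t)M_{t,\sigma(t)} .$$
This sequence is deterministic. Let $\tilde q_0\equiv q_0$ and $\tilde q_{t+1}(v)=\Phi_t(\tilde q_t(v),\sigma(t),U_{v,t})$. At each time $t$ the states $\tilde q_t(v)$ are independent with law $w(t)$.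

By the fact on products, every positive $w_q(t)$ with $t\le T$ is at least $p^T\ge n^{-1/2}$. So the number of nodes with $\tilde q_t=q$ is binomial with mean at least $\sqrt n\ge2b$, and it is at most $b$ with probability at most $e^{-\sqrt n/8}$. By a union bound, with the stated probability, for all $t\le T$ every state $q$ with $w_q(t)>0$ is held in $\tilde q_t$ by at least $b+1$ nodes; almost surely no other state is held.

On this event $\tilde q_t=q_t$ for $t\le T$, by induction. If $\tilde q_t=q_t$, every node has at least $b$ other nodes in each state with $w_q(t)>0$, and none in the remaining states. So its true signal is $\sigma(t)$; a self-loop only adds the node's own state, for which the signal is already $b$. Hence $\tilde q_{t+1}=q_{t+1}$.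

Finally let $t\le T$. If $\mathrm{IN}_t=\emptyset$, it is not maximal. Otherwise some state with output IN is occupied, hence held by at least $b+1\ge2$ nodes, which are adjacent. $\blacksquare$

So a clique costs at least order $\log n$ rounds. It costs no more. Consider this $\mathrm{SA}^{\uparrow}$ algorithm on $K_n$, $n\ge2$. Active nodes (state $A$) move to $H$ or $T$ with probability $\frac12$ each. In the next round a node in $H$ goes to IN if it sees no $H$, and back to $A$ otherwise; a node in $T$ goes to OUT if it sees an $H$, and back to $A$ otherwise. Suppose $m\ge2$ nodes are active. With exactly one $H$ the phase ends everything correctly. With no $H$ all $m$ stay active. With at least two, exactly the $H$'s stay active. So the expected number of active nodes after the phase, counted as $0$ after termination, is at most $m/2+m2^{-m}\le\frac34m$. The probability of not being finished after $j$ phases is therefore at most $n(3/4)^j$, and $O(\log n)$ rounds suffice w.h.p.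

What changes on a general graph? Disjoint cliques of different sizes bring nothing new, because they can be resolved in parallel. To beat $\log n$ we need a graph in which cliques *must* be resolved one after another, and a reason why a finite automaton cannot prepare all of these resolutions at the same time.

## 2. Superlogarithmic time on some graph: the statement

The slides "A Decade of Stone Age Distributed Computing" ask whether an $\mathrm{SA}^{\uparrow}$ algorithm can solve MIS with runtime $O(\log n)$. The surrounding facts are these. Emek and Wattenhofer (2013) give a synchronous $\mathrm{SA}^{\uparrow}$ algorithm with $O(1)$ states and runtime $O(\log^2n)$ w.h.p. Kothapalli, Onus, Scheideler and Schindelhauer (2006) show that any anonymous MIS algorithm with message size $O(1)$ needs $\Omega(\log n)$ time in expectation. Afek, Emek and Kolikant (2018) show that in $\mathrm{SA}^{\circlearrowright}$, with termination detection, no $O(1)$-state algorithm solves MIS with probability $\Omega(1)$. The answer to the question is no.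

In what follows $k\ge2$. This is no restriction: with one state all nodes have the same output, so $\mathrm{IN}_t$ is never an MIS on a clique with at least two nodes.

**Theorem 2.** Let $k,p,b$ be as above. For $n\ge2$ let $r$ be the largest integer with $2r^{2}r^{37r}\le n$, and assume $r\ge\max\{4k,2b\}$ (true for all $n\ge n_0(k,b)$). Then there is a connected simple graph $G$ with exactly $n$ nodes, depending only on $n$, such that with probability at least $1-2/r$ there is no time $t<R$ at which $\mathrm{IN}_t$ is a maximal independent set of $G$, where
$$R\ \ge\ \frac{\ln n}{12\ln(1/p)}\left[\frac1{2e}\Big(\frac{\ln n}{112\,\ln\ln n}\Big)^{1/(k-1)}-1\right].\tag{2}$$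
The same holds if every node has a self-loop.

For fixed $k$ and $p$ the bracket tends to infinity, so every constant-state algorithm needs
$$\Omega\Big(\log n\cdot\Big(\frac{\log n}{\log\log n}\Big)^{1/(|Q|-1)}\Big)=\omega(\log n)$$
rounds on some $n$-node graph, for every large $n$, with probability $1-o(1)$. Section 8 draws the consequences.

## 3. A tree of cliques, small ones behind large ones

Put
$$d=r^2,\qquad H=r^{37},\qquad E=r^9 .$$
Since $k\ge2$ we have $r\ge4k\ge8$, and $H\ge2d$. Consider the strings $u$ over $[d]=\{1,\dots,d\}$ with $0\le|u|\le r-1$; they are the vertices of a $d$-ary tree with $r$ levels. To each $u$ attach a set of nodes $C_u=\bigsqcup_{\gamma\in[d]}X_u^\gamma$, one *part* per child symbol.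

**Sizes.** For $|u|=i\ge1$ each part $X_u^\gamma$ has exactly $h_i:=H^{r-i}$ nodes. Because $d/H\le\frac12$, the non-root nodes number
$$\sum_{i=1}^{r-1}d^i\cdot dH^{r-i}\le dH^r\cdot\frac{2d}H\le dH^r.$$
Since $n\ge2dH^r$, at least $dH^r$ nodes remain. They form $C_\emptyset$, split among its $d$ parts as evenly as possible, with sizes $h_0$ or $h_0+1$, where $h_0\ge H^r$. Hence $h_i/h_{i+1}\ge H$ for all $i$.

**Edges.** Each $C_u$ is a clique. For each $u,\gamma$ and each $w$ having $u\gamma$ as a prefix (possibly $w=u\gamma$), all edges between $X_u^\gamma$ and $C_w$ are present. There are no others. The graph is connected: each $C_w$ with $w\neq\emptyset$ is joined to a part of the clique $C_\emptyset$.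

*The smallest picture.* Take two levels and $d=2$. There is a large clique $X^1\sqcup X^2$, a small clique $C_1$ joined completely to $X^1$, and a small clique $C_2$ joined completely to $X^2$. In an MIS the large clique has at most one IN node, so one of $X^1,X^2$ contains none; the small clique behind that part must contain an IN node of its own. With $d$ much larger than the number of levels, this persists down a typical path of the tree.

Write $u\preceq w$ for "$u$ is a prefix of $w$", and put
$$W_u=\bigcup_{w\succeq u}C_w,\qquad A_u=\bigcup_{v\gamma\preceq u}X_v^\gamma .$$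
So $W_u$ is everything at or below $u$, and $A_u$ collects the parts along the path from the root to $u$. In particular $A_\emptyset=\emptyset$ and $A_u\cap W_u=\emptyset$.

* **(G1)** Every node of $W_u$ is adjacent to every node of $A_u$, and there are no other edges between $W_u$ and $V\setminus W_u$.
* **(G2)** Every node of $C_w$ with $w\succeq u\gamma$ is adjacent to all of $X_u^\gamma$.
* **(G3)** $|W_u|\le3d\,h_{|u|}$.

(G2) is the definition. For (G1): if $w\succeq u$ and $v\gamma\preceq u$, then $v\gamma\preceq w$, so $C_w$ is joined to $X_v^\gamma$. Conversely, an edge between different cliques joins $X_v^\gamma$ to $C_w$ with $v\gamma\preceq w$. If exactly one end lies in $W_u$, it is the one in $C_w$, since $v\succeq u$ would force $w\succeq u$. Then $u$ and $v$ are both prefixes of $w$ and $v\not\succeq u$, so $v$ is a proper prefix of $u$, hence $v\gamma\preceq u$ and the outside end is in $A_u$. For (G3) with $|u|=j\ge1$: $\sum_{i\ge j}d^{i-j}\,d\,h_i\le2dh_j$. For $u=\emptyset$: $|V|\le d(h_0+1)+dH^r\le3dh_0$.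

**How hiding works.** Start as in Proposition 1: all nodes follow one chain with law $w(t)$. As long as each state has $w_q(t)$ far above $1/h_0$ (present many times in every part of $C_\emptyset$) or far below it (absent everywhere), all nodes see the same signal, because everyone is adjacent to a whole part of $C_\emptyset$ or belongs to $C_\emptyset$. A node deep in the tree learns nothing about its own clique. This can stop only when some $w_q(t)$ comes near $1/h_0$. We then give up on $C_\emptyset$, but pick one part $X_\emptyset^{\beta_0}$ and look only at $W_{u_1}$, $u_1=(\beta_0)$. By (G1) all of $W_{u_1}$ sees the *same* set $A_{u_1}$ outside, so its nodes still share a common signal, until some $w_q$ comes near $1/h_1$; and so on.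

To reach the bottom of the tree, the vector $w$ must therefore come near $1/h_0$, then near $1/h_1$, then near $1/h_2$, and so on: a prescribed *increasing* list of probabilities, in this order. How long does that take?

## 4. Climbing a ladder of probabilities with $k$ states

Let $c=\ell(k)$ and $L_q(t)=\ell(1/w_q(t))$ when $w_q(t)>0$. The question is purely about products of stochastic matrices. Suppose $w(0)$ is a probability vector on $Q$, $w(t+1)=w(t)M_t$ with $M_t$ stochastic and entries in $\{0\}\cup[p,1]$. Suppose there are integers $0\le t_1\le\dots\le t_r$ and states $y_i$ with $w_{y_i}(t_i)>0$ such that $a_i=L_{y_i}(t_i)$ satisfies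
$$a_i-a_{i+1}\ge D>c\qquad(1\le i<r).\tag{3}$$
How large must $t_r$ be?

**The window of an ancestor.** What must already be present at time $s$ if a state is to have a given probability at time $t$? Let $s\le t$, $w_q(t)>0$, and $M_{s,t}=M_s\cdots M_{t-1}$, so $w_q(t)=\sum_{q'}w_{q'}(s)M_{s,t}(q',q)$. Let $q'$ maximize $w_{q'}(s)$ among the states with $M_{s,t}(q',q)>0$. Then $w_{q'}(s)>0$. Positive entries of $M_{s,t}$ lie in $[p^{t-s},1]$, so $p^{t-s}w_{q'}(s)\le w_q(t)\le k\,w_{q'}(s)$, that is,
$$L_q(t)-(t-s)\le L_{q'}(s)\le L_q(t)+c .$$
With $Z_s=\{L_q(s):w_q(s)>0\}$, a set of at most $k$ reals, we get for every $i$ and every integer $0\le s\le t_i$: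
$$Z_s\cap[a_i-(t_i-s),\,a_i+c]\neq\emptyset.\tag{4}$$
In words: a probability drops by at most a factor $p$ per round, and it cannot rise above $k$ times the best value stored.

**The first attempt: each rung costs a restart.** One would argue as follows. At time $t_i$ some state has the tiny probability $p^{a_i}$. The next target $p^{a_{i+1}}$ is larger, so it cannot be grown from there; it must be reached by decay from a state of constant probability, which takes about $a_{i+1}$ rounds. Summing over $i$ gives order $Dr^2$.

For $k=2$ this is correct. Here $c=\ell(2)$. Let $1\le i\le r-1$. Since $a_r\ge0$, we have $a_i\ge a_{i+1}+D>c$, so $w_{y_i}(t_i)<\frac12$ and the other state has $L<c$ at time $t_i$. Apply (4) to request $i+1$ at $s=t_i$. The point it provides is at most $a_{i+1}+c<a_i$, so it belongs to the other state, and thus $a_{i+1}-(t_{i+1}-t_i)<c$. Hence $t_{i+1}-t_i>a_{i+1}-c\ge(r-i-1)D-c>(r-i-2)D$, and summing over $i\le r-2$ gives $t_r\ge D(r-2)(r-3)/2$ for $r\ge3$.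

For $k=3$ it breaks, at the word "must". A third state can hold the next value in store. Take $p=\frac12$, states $X,Y,Z$, and all mass on $Z$ at time $0$. For $m$ rounds let $Z$ stay or move to $X$ with probability $\frac12$ each, and let $X$ stay. In one round move $X$ to $Y$ and keep $Z$. For $m$ more rounds let $Z$ and $Y$ each stay or move to $X$ with probability $\frac12$, and let $X$ stay. At time $2m+1$ we have $w_Z=2^{-2m}$ and $w_Y=2^{-m}(1-2^{-m})$. So the targets $a_1=2m$ and $a_2=m-\log_2(1-2^{-m})\in[m,m+1]$ are met at the *same* time, and the second costs no extra wait.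

So one should count how far $k$ stored values can carry us. This is like reversing a computation with $k$ checkpoints.

**Lemma 3.** In the situation above, including (3), if $x\ge0$ is an integer with $2\binom{k-1+x}{k-1}\le r$, then $t_r\ge Dxr/(4k)$.

*Proof.*

**Step 1: an abstract game.** We keep only (4) and forget the chain, so that the number of stored values can vary in an induction. Fix $D>c\ge 0$. Consider a list $(t_i,a_i)_{i=1}^\rho$ with integer nondecreasing $t_i$ and real $a_i$ with $a_i-a_{i+1}\ge D$; its members are called requests. The list is *$\kappa$-served from* the integer $s_0\le t_1$ if for every integer $s\in[s_0,t_\rho]$ there is a set $Z_s\subset\mathbb R$ with $|Z_s|\le\kappa$ and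
$$Z_s\cap[a_i-(t_i-s),\,a_i+c]\ne\emptyset\quad\text{for all } i \text{ with } t_i\ge s .$$
Let $\tau_\kappa(\rho)\in[0,\infty]$ be the infimum of $t_\rho-s_0$ over all such lists and $s_0$. By (4) our list is $k$-served from $0$, so $t_r\ge\tau_k(r)$.

**Step 2: superadditivity.** For $\rho,\rho'\ge1$,
$$\tau_\kappa(\rho+\rho')\ge\tau_\kappa(\rho)+\tau_\kappa(\rho').\tag{5}$$
Given a list of $\rho+\rho'$ requests $\kappa$-served from $s_0$, the first $\rho$ are $\kappa$-served from $s_0$ and the last $\rho'$ from $t_\rho$, by the same sets $Z_s$. Add the two durations. In particular $\tau_\kappa$ is nondecreasing.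

**Step 3: one slot serves at most one request.** We have $\tau_1(2)=\infty$. At $s=t_1$ the single point would have to lie in $[a_1,a_1+c]$ and be at most $a_2+c\le a_1-D+c<a_1$.

**Step 4: a slot is blocked, or time passes.** For $\kappa\ge2$ and $g,g'\ge1$,
$$\tau_\kappa(g+g')\ge\min\{g'D-c,\ \tau_{\kappa-1}(g)\}+\tau_\kappa(g').\tag{6}$$
The point is that the last request always occupies a slot, and unless a lot of time is available this slot is of no use for the first $g$ requests. Let $\rho=g+g'$. As in Step 2, $t_\rho-t_g\ge\tau_\kappa(g')$. It remains to bound $t_g-s_0$. If $t_g-s_0\ge g'D-c$ we are done. Suppose $t_g-s_0<g'D-c$. For each integer $s\in[s_0,t_g]$, request $\rho$ gives a point $z_s\in Z_s$ with $z_s\le a_\rho+c$. For $i\le g$ with $t_i\ge s$ we have $a_i\ge a_g$ and $t_i-s\le t_g-s_0$, so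
$$a_i-(t_i-s)\ge a_g-(t_g-s_0)>a_g-g'D+c\ge a_\rho+c\ge z_s,$$
where we used $a_g-a_\rho\ge g'D$. So $z_s$ lies in none of the intervals of the first $g$ requests. The sets $Z_s\setminus\{z_s\}$ show that these are $(\kappa-1)$-served from $s_0$, and $t_g-s_0\ge\tau_{\kappa-1}(g)$.

**Step 5: solving the recursion.** We claim that for all $\kappa\ge1$, $x\ge0$,
$$\tau_\kappa\Big(2\tbinom{\kappa-1+x}{\kappa-1}\Big)\ge D\tbinom{\kappa+x-1}{\kappa}.\tag{7}$$
Induct on $\kappa+x$. For $x=0$ the right side is $0$. For $\kappa=1$ the left side is $\tau_1(2)=\infty$. For $\kappa\ge2$ and $x\ge1$ let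
$$g=2\tbinom{\kappa+x-2}{\kappa-2},\qquad g'=2\tbinom{\kappa+x-2}{\kappa-1},\qquad g+g'=2\tbinom{\kappa-1+x}{\kappa-1}.$$
Since $c<D$ and $g'\ge2$, we have $g'D-c\ge(g'-1)D\ge\frac{g'}2D=D\binom{\kappa+x-2}{\kappa-1}$. The claim for $(\kappa-1,x)$ gives $\tau_{\kappa-1}(g)\ge D\binom{\kappa+x-2}{\kappa-1}$, and the claim for $(\kappa,x-1)$ gives $\tau_\kappa(g')\ge D\binom{\kappa+x-2}{\kappa}$. By (6) and Pascal's rule, $\tau_\kappa(g+g')\ge D\binom{\kappa+x-2}{\kappa-1}+D\binom{\kappa+x-2}{\kappa}=D\binom{\kappa+x-1}{\kappa}$.

**Step 6: repeating the block.** We use the block of Step 5 as often as it fits. Let $\rho_x=2\binom{k-1+x}{k-1}\le r$. Since $\binom{k+x-1}{k}=\frac xk\binom{k+x-1}{k-1}=\frac{x\rho_x}{2k}$, (5) and (7) give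
$$t_r\ge\tau_k(r)\ge\Big\lfloor\frac r{\rho_x}\Big\rfloor\cdot D\,\frac{x\rho_x}{2k}\ge\frac{Dxr}{4k},$$
because $\lfloor r/\rho_x\rfloor\rho_x\ge r/2$. $\blacksquare$

## 5. The auxiliary process along one path

**Parameters.** Let $x$ be the largest integer with $2\binom{k-1+x}{k-1}\le r$. Then $x\ge1$, since $2k\le r$; and $2(x+1)\le r$, since $\binom{k-1+x}{k-1}\ge x+1$ for $k\ge2$. Put
$$D=19\,\ell(r),\qquad R=\lceil Dxr/(4k)\rceil,\qquad T=R-1 .$$
Then $D>\ell(k)=c$. As $p\le\frac12$, $x\le r/2$, $k\ge2$ and $r\ge8$, we get $R\le19\log_2r\cdot r^2/16+1\le\frac{19}{16}r^3+1\le r^4$.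

Fix a path $\beta=(\beta_0,\dots,\beta_{r-2})\in[d]^{r-1}$. Let $u_i=(\beta_0,\dots,\beta_{i-1})$ for $0\le i\le r-1$, and write $W_i=W_{u_i}$, $A_i=A_{u_i}$. Thus $V=W_0\supset W_1\supset\dots\supset W_{r-1}=C_{u_{r-1}}$.

**Definition (touching).** A probability vector $w$ on $Q$ *touches level $i$* if $w_q\in\big[\frac1{Eh_i},\frac E{h_i}\big]$ for some $q$.

For example $w=\mathbf 1_{q_0}$ touches no level, because its entries are $0$ and $1$ and $h_i\ge H>E$.

**Definition (auxiliary process).** We build states $\tilde q_t(v)$, vectors $w(t)$ and a level $I(t)$. Start with $\tilde q_0\equiv q_0$, $w(0)=\mathbf 1_{q_0}$, $I(-1)=0$. At time $t$ let $I(t)$ be the smallest $i\ge I(t-1)$ such that $i=r$ or $w(t)$ does not touch level $i$. If $I(t)=r$, stop (and put $I=r$ from then on). Otherwise, with $i=I(t)$: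

* nodes $v\in W_i$ (*hidden*) all use the common signal
$$\sigma(t)(q)=\min\{b,\ \#\{y\in A_i:\tilde q_t(y)=q\}+b\,\mathbf 1[w_q(t)>1/h_i]\};$$
* nodes $v\notin W_i$ (*exposed*) use the signal
$$\tilde s_t(v)(q)=\min\{b,\ \#\{y\in N(v)\setminus W_i:\tilde q_t(y)=q\}+b\,\mathbf 1[v\in A_i,\ w_q(t)>1/h_i]\};$$
* $w(t+1)=w(t)M_{t,\sigma(t)}$.

All updates use $\Phi_t$ and the same $U_{v,t}$ as the true execution (1).

Both signals replace the true contents of $W_i$ by a guess: a state with $w_q(t)>1/h_i$ is present in abundance, any other state is absent. Let
$$t_i=\min\{t:I(t)>i\}\in\{0,1,\dots\}\cup\{\infty\},\qquad t_0\le t_1\le\dots\le t_{r-1}.$$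

**Lemma 4 (the path stays hidden).** In every outcome $t_{r-1}\ge R$. Hence $I(t)\le r-1$ for all $t\le T$.

*Proof.* If $t_{r-1}=\infty$ there is nothing to show. Otherwise all $t_i$ are finite. We have $I(t_i-1)\le i<I(t_i)$, and by the choice of $I(t_i)$ all levels from $I(t_i-1)$ to $I(t_i)-1$ are touched by $w(t_i)$. So there is a state $y_i$ with $w_{y_i}(t_i)\in[\frac1{Eh_i},\frac E{h_i}]$. Put $a_i=\ell(1/w_{y_i}(t_i))$. Then for $0\le i\le r-2$
$$a_i-a_{i+1}\ge\ell(h_i/h_{i+1})-2\ell(E)\ge37\,\ell(r)-18\,\ell(r)=D>c .$$
The matrices $M_{t,\sigma(t)}$, $t<t_{r-1}$, are stochastic with entries in $\{0\}\cup[p,1]$. Lemma 3, with indices $0,\dots,r-1$ in place of $1,\dots,r$, gives $t_{r-1}\ge Dxr/(4k)$. As $t_{r-1}$ is an integer, $t_{r-1}\ge R$. $\blacksquare$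

**Lemma 5 (conditional independence).** Let $0\le j\le r-1$ and let $\mathcal F_j$ be the $\sigma$-algebra generated by the $U_{v,s}$ with $v\notin W_j$, $s\ge0$. For each $t$ the event $\{t\le t_j\}$ is in $\mathcal F_j$; on it $w(t)$ and the truth of "$I(t)=j$" are $\mathcal F_j$-measurable; and conditionally on $\mathcal F_j$, on $\{t\le t_j\}$, the states $\tilde q_t(v)$, $v\in W_j$, are i.i.d. with law $w(t)$.

*Proof.* *Measurability.* This half shows that nothing outside $W_j$ depends on the states inside, as long as the level is at most $j$. By induction on $t$: the event $\{t\le t_j\}$ and, on it, $w(t)$, $\min(I(t),j+1)$ and the states $\tilde q_t(v)$ for $v\notin W_j$ are $\mathcal F_j$-measurable. For $t=0$ all this is deterministic. For the step, $\{t+1\le t_j\}=\{t\le t_j,\ I(t)\le j\}$ is in $\mathcal F_j$. On it let $i=I(t)\le j$, so $W_j\subseteq W_i$. The signal $\sigma(t)$ reads $w(t)$, $i$ and states in $A_i$, which is disjoint from $W_i\supseteq W_j$; so $\sigma(t)$ and $w(t+1)$ are $\mathcal F_j$-measurable. A node $v\notin W_j$ is either exposed, and then reads only $w(t)$, $i$ and states in $N(v)\setminus W_i$,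 or it lies in $W_i\setminus W_j$, and then reads only $\sigma(t)$. In both cases it also uses its own state and $U_{v,t}$, all $\mathcal F_j$-measurable. Finally $\min(I(t+1),j+1)$ is determined by $I(t)$ and $w(t+1)$.

*Independence.* On $\{t\le t_j\}$, for each $s<t$ every $v\in W_j$ is hidden at time $s$, so $\tilde q_{s+1}(v)=\Phi_s(\tilde q_s(v),\sigma(s),U_{v,s})$. The signals $\sigma(0),\dots,\sigma(t-1)$ are $\mathcal F_j$-measurable, and the variables $U_{v,s}$, $v\in W_j$, are independent of $\mathcal F_j$. So given $\mathcal F_j$ the nodes of $W_j$ run independent copies of one inhomogeneous Markov chain, started at $q_0$, with matrices $M_{s,\sigma(s)}$. Its law at time $t$ is $w(t)$. $\blacksquare$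

## 6. When the guess is correct

**Definition (bad event).** $\mathrm{Bad}_\beta$ occurs if for some $j\le r-1$, some $t\le T$ with $I(t)=j$, and some $q\in Q$:

* **(B1)** $w_q(t)>E/h_j$, and some part $X_{u_j}^\gamma$ contains at most $b$ nodes with $\tilde q_t=q$; or
* **(B2)** $w_q(t)<1/(Eh_j)$, and some $v\in W_j$ has $\tilde q_t(v)=q$.

**Lemma 6.** $\Pr[\mathrm{Bad}_\beta]\le1/r$.

*Proof.* Fix $(j,t,q)$. The event $\{I(t)=j\}$ implies $t<t_j$ and is in $\mathcal F_j$, so Lemma 5 applies on it. For (B1), a part of $C_{u_j}\subseteq W_j$ has at least $h_j$ nodes. So the number of its nodes in state $q$ is, given $\mathcal F_j$, binomial with mean $\mu>E\ge2b$. It is at most $b\le\mu/2$ with probability at most $e^{-\mu/8}\le e^{-E/8}\le1/E$, where the last inequality holds since $E\ge27$. Summing over the $d$ parts gives at most $d/E$. For (B2), by (G3) the probability is at most $|W_j|\cdot\frac1{Eh_j}\le3d/E$. There are $r$ values of $j$, $T+1=R\le r^4$ values of $t$ and $k$ values of $q$, so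
$$\Pr[\mathrm{Bad}_\beta]\le r\cdot r^4\cdot k\cdot\frac{4d}E=\frac{4k\,r^7}{r^9}\le\frac1r .\qquad\blacksquare$$

**Lemma 7.** If $\mathrm{Bad}_\beta$ does not occur, then $\tilde q_t=q_t$ for all $t\le T$.

*Proof.* Induct on $t$; at $t=0$ both are $q_0$. Let $t<T$ and $\tilde q_t=q_t$. By Lemma 4, $i=I(t)\le r-1$. Since $w(t)$ does not touch level $i$, every state $q$ is *heavy*, meaning $w_q(t)>E/h_i$, or *light*, meaning $w_q(t)<1/(Eh_i)$; and $q$ is heavy exactly when $w_q(t)>1/h_i$. As (B2) fails, no node of $W_i$ is in a light state. As (B1) fails, each part of $C_{u_i}$ has at least $b+1$ nodes in each heavy state. We check that every node's true signal equals the one used in the auxiliary process.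

*Hidden nodes.* Let $v\in C_w$ with $w\succeq u_i$. By (G1) its neighbors are all of $A_i$ together with nodes of $W_i$. For a light state $q$ only $A_i$ contributes, so the true value is $\min\{b,\#\{y\in A_i:q_t(y)=q\}\}=\sigma(t)(q)$. For a heavy $q$ we have $\sigma(t)(q)=b$. If $w=u_i$, then $C_{u_i}\setminus\{v\}$ has at least $b$ nodes in $q$, and $v$ sees them. If $w\ne u_i$, then $w\succeq u_i\gamma$ for some $\gamma$, and by (G2) $v$ sees all of $X_{u_i}^\gamma$, which has at least $b+1$ nodes in $q$. So the true value is $b$.

*Exposed nodes.* Let $v\notin W_i$. By (G1), $v$ has neighbors in $W_i$ only if $v\in A_i$, and then it is adjacent to all of $W_i$, which contains at least $b$ nodes in each heavy state and none in a light state. So $s_t(v)=\tilde s_t(v)$.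

*Self-loops.* If self-loops are present, an exposed $v$ counts itself among $N(v)\setminus W_i$ in both signals. A hidden $v$ adds only its own state, which is heavy, and there both signals equal $b$.

Since $\Phi_t$ and $U_{v,t}$ are the same, $\tilde q_{t+1}=q_{t+1}$. $\blacksquare$

## 7. No maximal independent set before time $R$

*Proof of Theorem 2.*

**Step 1: choosing the path at random.** This ensures that an MIS found early puts no IN node on the parts along the path, so that the bottom clique needs its own. Choose $\beta\in[d]^{r-1}$ uniformly, independently of all $U_{v,t}$. Let $\tau$ be the first $t\le T$ at which $\mathrm{IN}_t$ is an MIS, if one exists; $\tau$ depends on the execution only. Let $\mathrm{Cov}$ be the event that $\tau$ exists and $X_{u_i}^{\beta_i}\cap\mathrm{IN}_\tau\neq\emptyset$ for some $i\le r-2$. At time $\tau$ the clique $C_{u_i}$ contains at most one IN node, so at most one of its $d$ parts does. Given the execution and $\beta_0,\dots,\beta_{i-1}$, which determine $u_i$, the symbol $\beta_i$ is uniform on $[d]$. Hence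
$$\Pr[\mathrm{Cov}]\le\frac{r-1}d<\frac1r .$$
Lemma 6 holds for each fixed $\beta$, hence for the random one. So with probability at least $1-2/r$ neither $\mathrm{Cov}$ nor $\mathrm{Bad}_\beta$ occurs.

**Step 2: then $\tau$ does not exist.** Suppose neither event occurs and $\tau\le T$ exists. By Lemma 7, $\tilde q_\tau=q_\tau$. By (G1) the nodes of $C_{u_{r-1}}=W_{r-1}$ have all their neighbors in $C_{u_{r-1}}\cup A_{r-1}$, and $A_{r-1}=\bigcup_{i\le r-2}X_{u_i}^{\beta_i}$ contains no IN node at time $\tau$, since $\mathrm{Cov}$ fails. By maximality some node of $C_{u_{r-1}}$ is IN, in a state $q$, say. Let $i=I(\tau)$, which is at most $r-1$ by Lemma 4. As $w(\tau)$ does not touch level $i$, the state $q$ is heavy or light at level $i$. Because $C_{u_{r-1}}\subseteq W_i$ and (B2) fails, $q$ is not light; so it is heavy. Because (B1) fails, a part of the clique $C_{u_i}$ contains at least $b+1\ge2$ nodes in state $q$. All of them are IN and they are adjacent, which contradicts independence.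

So with probability at least $1-2/r$ no $t\le T=R-1$ has $\mathrm{IN}_t$ an MIS. This event does not involve $\beta$, so it is a statement about the execution alone.

**Step 3: the size of $R$.** Here we turn $Dxr/(4k)$ into (2). By maximality of $r$,
$$\ln n\le\ln(2(r+1)^2)+37(r+1)\ln(r+1)\le38(r+1)\ln(r+1)\le56\,r\ln r .\tag{8}$$
The second inequality says $\ln2\le(r-1)\ln(r+1)$. The third uses $r+1\le1.25r$, $\ln(r+1)\le1.17\ln r$ (both valid for $r\ge4$) and $38\cdot1.25\cdot1.17<56$. Since $19/(4\cdot56)>1/12$,
$$R\ge\frac{Dxr}{4k}=\frac{19\,x\,r\ln r}{4k\ln(1/p)}\ge\frac xk\cdot\frac{\ln n}{12\ln(1/p)} .$$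
By maximality of $x$ and $\binom mj\le(em/j)^j$, we have $r<2\binom{k+x}{k-1}\le2\big(\frac{e(k+x)}{k-1}\big)^{k-1}$. Solving for $x$,
$$\frac xk\ge\frac{k-1}{ek}\Big(\frac r2\Big)^{1/(k-1)}-1\ge\frac1{2e}\Big(\frac r2\Big)^{1/(k-1)}-1 .$$
Finally $37r\ln r\le\ln n$ gives $r\le\ln n$, so by (8) $\frac r2\ge\frac{\ln n}{112\ln r}\ge\frac{\ln n}{112\ln\ln n}$. Inserting these bounds gives (2). $\blacksquare$

## 8. Algorithms, schedulers and automata covered by the bound

**Corollary 8.**

1. No $\mathrm{SA}^{\uparrow}$ algorithm with constant state space solves MIS on all graphs in $O(\log n)$ rounds w.h.p., or even with any fixed positive probability.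
2. If the algorithm terminates with an MIS almost surely, its expected runtime on $G$ is at least $(1-2/r)R=\omega(\log n)$.
3. The same holds in the asynchronous setting.
4. The bound needs no termination detection. It also applies to algorithms that only stabilize to an MIS (started from $q_0$), to bounded counting ("one-two-many"), and to nodes with a global clock.
5. If $p,b$ are fixed but $|Q|=k(n)$ may grow, runtime $O(\log n)$ with fixed positive probability forces $|Q|=\Omega(\log\log n)$.

*Proof.* (1) If $k=1$, use a clique with at least two nodes. If $k\ge2$, then $k,p$ are constants, $b=1$, and $R/\ln n\to\infty$. Suppose the runtime were at most $K\ln n$ with an MIS as result, with probability at least $\varepsilon>0$, on every graph. Termination with an MIS at time $t$ implies that $\mathrm{IN}_t$ is an MIS. For large $n$ we have $K\ln n<R$ and $2/r<\varepsilon$, contradicting Theorem 2.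

(2) With probability at least $1-2/r$ no $t<R$ has $\mathrm{IN}_t$ an MIS, and then the runtime is at least $R$. For fixed $k,p,b$ this gives $\omega(\log n)$ by (2).

(3) In the asynchronous setting an adversarial scheduler activates nodes, and a round is a shortest interval of steps in which every node is activated at least once. Activating all nodes in every step is admissible. Each step is then a round, and the asynchronous algorithm is a synchronous one with the same states.

(4) Theorem 2 concerns the sets $\mathrm{IN}_t$, never irrevocability of outputs, and its setting includes general $b$ and time-dependent $\delta_t$ with a common $p$.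

(5) As $n\to\infty$ we have $r\to\infty$, and by (8), valid once $r\ge4$, $r=\Omega(\log n/\log\log n)$. The case $k=1$ is excluded as in (1). If $r<\max\{4k,2b\}$, then for large $n$ we have $r\ge2b$, so $k>r/4=\Omega(\log n/\log\log n)$. Otherwise Theorem 2 applies, and as in (1) a runtime of at most $K\ln n$ with probability at least $\varepsilon$ forces $R\le K\ln n$ once $2/r<\varepsilon$. By (2), $(\ln n/(112\ln\ln n))^{1/(k-1)}\le K'$ for a constant $K'>1$ depending on $K$ and $p$. Taking logarithms, $k-1\ge\big(\ln\ln n-\ln(112\ln\ln n)\big)/\ln K'=\Omega(\log\log n)$. $\blacksquare$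

On item 3: by the theorem of Emek and Wattenhofer (2013), any synchronous $\mathrm{SA}^{\circlearrowright}$ (resp. $\mathrm{SA}^{\uparrow}$) algorithm with state space $S$ and runtime $R$ w.h.p. can be converted into an asynchronous one with state space $O(S^2)$ and runtime $O(R)$ w.h.p. The lower bound does not need this conversion. No claim is made that the exponent $1+\frac1{|Q|-1}$ is optimal.
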